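\title{Non-exposed faces of the cone of separable states}

\begin{abstract}
We determine for which $m,n\ge 2$ every face of the convex cone of separable states in $M_m\otimes M_n$ is exposed: this holds if and only if $mn\le 6$. For every other pair we construct an explicit non-exposed face generated by nine pure product states. The product vectors in a space of Hankel matrices form a curve $u_z$, $z\in\mathbb{C}\cup\{\infty\}$, along which linear functionals become polynomials in $z$ and $\bar z$. A nonnegative polynomial vanishes to second order at its zeros, and for nine points arranged with threefold rotational symmetry this forces a tenth zero that lies outside the face.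
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $m,n\ge 2$ be integers. We identify $M_m\otimes M_n$ with the matrix algebra $M_{mn}$ acting on $\mathbb{C}^m\otimes\mathbb{C}^n$, and we let $H_{mn}$ be the real vector space of its Hermitian elements, with the inner product $\langle X,Y\rangle=\operatorname{Tr}(XY)$. Inner products of vectors are linear in the second variable, and $|x\rangle\langle y|$ is the operator $v\mapsto\langle y|v\rangle x$, so that $\operatorname{Tr}(|x\rangle\langle x|W)=\langle x|W|x\rangle$. For a subset $T$ of a real vector space, $\operatorname{cone}T$ is the set of finite sums of nonnegative multiples of elements of $T$. A \emph{product vector} is a vector of the form $x\otimes y$, and the cone of (unnormalized) \emph{separable states} is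
\[
S_1=S_1[M_m\otimes M_n]=\operatorname{cone}\bigl\{|x\otimes y\rangle\langle x\otimes y| : x\in\mathbb{C}^m,\ y\in\mathbb{C}^n,\ \|x\|=\|y\|=1\bigr\}\subset H_{mn}.
\]
The generators are the \emph{pure product states}. They form a compact set in the hyperplane of trace one, so $S_1$ is closed.

Let $C$ be a closed convex cone in a finite-dimensional real inner product space. A \emph{face} of $C$ is a nonempty convex subcone $F\subset C$ such that $x,y\in C$ and $x+y\in F$ imply $x,y\in F$. The \emph{dual cone} is $C^\circ=\{y:\langle x,y\rangle\ge0\text{ for all }x\in C\}$, and a face $F$ is \emph{exposed} if $F=\{x\in C:\langle x,y\rangle=0\}$ for some $y\in C^\circ$. A face is thus defined from the inside, as a subcone that contains all summands of its elements, while an exposed face is cut out from the outside by a single nonnegative linear functional. For the separable cone, $W\in S_1^\circ$ means that $\langle x\otimes y|W|x\otimes y\rangle\ge0$ for all $x,y$. The following problem is posed in \cite{QIT}.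

\medskip
\noindent\textbf{Problem.} \emph{Is every face of $S_1[M_m\otimes M_n]$ exposed, for every pair of integers $m,n\ge2$?}
\medskip

The simplest cases suggest a positive answer. If one factor is trivial, every vector is a product vector and $S_1$ becomes the cone of positive semidefinite matrices, all of whose faces are exposed (Proposition~\ref{prop:spectrahedral}). For all $m,n$, the extreme rays of $S_1$ are exposed: such a ray is spanned by a pure product state $\rho=|v\rangle\langle v|$ with $\|v\|=1$, the operator $I-\rho\ge0$ lies in $S_1^\circ$, and a positive $\sigma$ with $\operatorname{Tr}\sigma(I-\rho)=0$ has range in $\mathbb{C}v$ and hence is a multiple of $\rho$. A natural larger cone also behaves well. Let $\Gamma$ be the \emph{partial transpose}, the linear map with $(A\otimes B)^\Gamma=A^{\mathrm T}\otimes B$. A \emph{PPT state} is a matrix $\varrho\ge0$ with $\varrho^\Gamma\ge0$. Since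
\begin{equation}\label{eq:gamma-product}
\bigl(|x\otimes y\rangle\langle x\otimes y|\bigr)^\Gamma=|\bar x\otimes y\rangle\langle\bar x\otimes y|,
\end{equation}
separable states are PPT. It is known that every face of the cone of PPT states is exposed, and that the same holds for the cone $\mathbb{PPT}=\mathbb{CP}\cap\mathbb{CCP}$ of linear maps $M_m\to M_n$ that are both completely positive and completely copositive, the latter meaning of the form $\phi\circ\mathrm{T}$ with $\phi$ completely positive and $\mathrm{T}$ the transpose map.

The dual cone points the other way. A linear map $\phi:M_m\to M_n$ has the matrix $C_\phi=\sum_{i,j}|e_i\rangle\langle e_j|\otimes\phi(|e_i\rangle\langle e_j|)$, and $\langle x\otimes y|C_\phi|x\otimes y\rangle=\langle y|\phi(|\bar x\rangle\langle\bar x|)|y\rangle$. So $\phi\mapsto C_\phi$ identifies the cone $\mathbb{P}_1$ of positive maps with $S_1^\circ$, and it is known that $\mathbb{P}_1$ has non-exposed faces even for $m=n=2$.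

The answer to the problem is negative, and the pairs $(m,n)$ can be classified.

\begin{theorem}\label{thm:classification}
Let $m,n\ge2$. Every face of $S_1[M_m\otimes M_n]$ is exposed if and only if $m+n\le5$, equivalently $mn\le6$, that is, $(m,n)\in\{(2,2),(2,3),(3,2)\}$.
\end{theorem}

The non-exposed face is explicit. Let $m+n\ge6$ and fix $(a,b)\in\{(1,3),(2,2),(3,1)\}$ with $a+1\le m$ and $b+1\le n$. Such a pair exists: take $(1,3)$ if $m=2$, take $(3,1)$ if $n=2$, and take $(2,2)$ if $m,n\ge3$. Let $e_0,e_1,\dots$ be the standard bases, and put
\begin{equation}\label{eq:uz}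
\xi_a(z)=\sum_{i=0}^a z^ie_i\quad(z\in\mathbb{C}),\qquad \xi_a(\infty)=e_a,\qquad u_z=\xi_a(z)\otimes\xi_b(z),\qquad \rho_z=|u_z\rangle\langle u_z|
\end{equation}
for $z\in\mathbb{C}\cup\{\infty\}$, with $\xi_a(z)\in\mathbb{C}^m$ and $\xi_b(z)\in\mathbb{C}^n$. Fix a real number $c$ with $0<c<\frac{2}{3\sqrt3}$ and let
\[
q(s)=s^3-s-c .
\]
Since $q(-1)=q(0)=-c<0$, $q(-1/\sqrt3)=\frac{2}{3\sqrt3}-c>0$ and $q(2)>0$, the cubic $q$ has three distinct nonzero real roots $s_1,s_2,s_3$. With $\omega=e^{2\pi i/3}$ let
\[
N=\{s_j\omega^r: j=1,2,3,\ r=0,1,2\}\subset\mathbb{C}\setminus\{0\}.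
\]
These are nine distinct points, because $s_j\omega^r=s_{j'}\omega^{r'}$ gives $s_j^3=s_{j'}^3$, hence $j=j'$ and then $r=r'$; see Figure~\ref{fig:N}.

\begin{theorem}\label{thm:face}
Let $m+n\ge6$. Then $F=\operatorname{cone}\{\rho_z:z\in N\}$ is a face of $S_1[M_m\otimes M_n]$ that is not exposed: every $W\in S_1^\circ$ vanishing on $F$ also vanishes on $\rho_0\in S_1\setminus F$.
\end{theorem}

Section~\ref{sec:faces} shows the mechanism on a curve in $\mathbb{R}^3$, and Section~\ref{sec:low} treats $mn\le6$. Sections~\ref{sec:hankel}--\ref{sec:nine} prove Theorem~\ref{thm:face} and explain the choices of $u_z$, $q$ and $N$. Section~\ref{sec:further} describes the geometry of $F$ and extends the construction to several tensor factors.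

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.65]
\foreach \a in {0,120,240} {
  \draw[gray] ({\a+180}:2.7) -- (\a:3.7);
  \fill (\a:3) circle (3pt);
  \fill ({\a+180}:1) circle (3pt);
  \fill ({\a+180}:2) circle (3pt);
}
\draw[fill=white] (0,0) circle (3pt);
\node[right] at (0:3.7) {$\mathbb{R}$};
\node[above left] at (120:3.7) {$\omega\mathbb{R}$};
\node[below left] at (240:3.7) {$\omega^2\mathbb{R}$};
\end{tikzpicture}
\caption{The nine points $z\in N$ (black) whose states $\rho_z$ generate the non-exposed face, and the forced tenth zero $z=0$ (white), for $c=6/(7\sqrt7)$. Here $s^3-s-c$ has the roots $3/\sqrt7$, $-1/\sqrt7$, $-2/\sqrt7$, because $t^3-7t-6=(t-3)(t+1)(t+2)$, and $N$ consists of these roots and their rotations by $\omega=e^{2\pi i/3}$ and $\omega^2$.}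
\label{fig:N}
\end{figure}

\section{Faces and tangency}\label{sec:faces}

All faces in this paper are produced by two elementary operations. We write $y^\perp=\{x:\langle x,y\rangle=0\}$.

\begin{lemma}\label{lem:faces}
Let $C$ be a closed convex cone in a finite-dimensional real inner product space.
\begin{enumerate}
\item[(a)] Let $C=\operatorname{cone}T$ and let $\langle t,y\rangle\ge0$ for all $t\in T$. Then $y\in C^\circ$, and $C\cap y^\perp$ is a closed face of $C$ equal to $\operatorname{cone}\{t\in T:\langle t,y\rangle=0\}$.
\item[(b)] If $G$ is a closed face of $C$ and $F$ is a face of $G$, then $F$ is a face of $C$.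
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $x=\sum_i\lambda_it_i$ with $\lambda_i>0$ and $t_i\in T$, the number $\langle x,y\rangle=\sum_i\lambda_i\langle t_i,y\rangle$ is nonnegative, and it is zero exactly when every $\langle t_i,y\rangle$ is zero. If $x,x'\in C$ and $\langle x+x',y\rangle=0$, then the two nonnegative numbers $\langle x,y\rangle$ and $\langle x',y\rangle$ vanish, so $C\cap y^\perp$ is a face.

(b) If $x,x'\in C$ and $x+x'\in F\subset G$, then $x,x'\in G$, and then $x,x'\in F$.
\end{proof}

Part (b) has no analog for exposed faces. A functional that exposes $F$ in $G$ needs to be nonnegative only on $G$, and there may be no replacement that is nonnegative on all of $C$. The next example is the proof of Theorem~\ref{thm:face} in miniature.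

\begin{example}\label{ex:quartic}
Let $C\subset\mathbb{R}^3$ be the closed cone generated by the curve $\gamma(s)=(1,s,s^2(s-1)^2)$, $-1\le s\le2$. A vector $y=(\alpha,\beta,\delta)$ pairs with the curve to give the polynomial
\[
p(s)=\langle\gamma(s),y\rangle=\alpha+\beta s+\delta s^2(s-1)^2 .
\]
The polynomial $s^2(s-1)^2$ is nonnegative with zeros $0$ and $1$, so $G_0=\operatorname{cone}\{\gamma(0),\gamma(1)\}$ is a face of $C$. The polynomial $1-s$ is positive at $0$ and zero at $1$, so the ray $F_0$ of $\gamma(1)$ is a face of $G_0$, hence of $C$, and $\gamma(0)\notin F_0$. Now let $y\in C^\circ$ vanish on $F_0$. Then $p\ge0$ on $[-1,2]$ and $p(1)=0$, so $p$ has a minimum at the interior point $1$ and $\beta=p'(1)=0$. Then $\alpha=p(1)=0$, and therefore $p(0)=0$. Every $y\in C^\circ$ that vanishes on $F_0$ vanishes at $\gamma(0)$, and $F_0$ is not exposed.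
\end{example}

Three polynomials carry the argument: a nonnegative one whose zeros are the chosen point and one extra point; a second one that separates the extra point and is nonnegative only on this finite set; and an arbitrary nonnegative one, which must vanish to second order at the chosen point. The derivative condition is what distinguishes the third from the second, and it forces the extra zero because the space of available polynomials is small. In $S_1$ a single point cannot play this role, since extreme rays are exposed. We shall need nine points, and the small space of polynomials will come from a symmetry.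

\section{Spectrahedral cones and the case $mn\le6$}\label{sec:low}

A \emph{spectrahedral cone} is a set $C=\{x\in E:L(x)\ge0\}$, where $E$ is a finite-dimensional real inner product space and $L$ is a real-linear map from $E$ to the Hermitian matrices of some fixed size. In such a cone a face is determined by a kernel, and the projection onto this kernel exposes it. The following result is due to Ramana and Goldman \cite{RG}; we include the short proof.

\begin{proposition}\label{prop:spectrahedral}
Every face of a spectrahedral cone is exposed.
\end{proposition}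

\begin{proof}
We use two facts about matrices $A,A_0\ge0$. First, if $P$ is an orthogonal projection, then $\operatorname{Tr}AP=\operatorname{Tr}(A^{1/2}P)^*(A^{1/2}P)\ge0$, with equality if and only if the range of $P$ lies in $\ker A^{1/2}=\ker A$. Second, $\ker A_0\subset\ker A$ if and only if $A_0-\varepsilon A\ge0$ for some $\varepsilon>0$. Indeed, if $\ker A_0\subset\ker A$, then both matrices vanish on $\ker A_0$ and preserve its orthogonal complement, where $A_0\ge\lambda I$ for some $\lambda>0$; any $\varepsilon$ with $\varepsilon\|A\|\le\lambda$ works. Conversely, $A_0\ge\varepsilon A$ gives $\langle v|A|v\rangle=0$, hence $Av=0$, for $v\in\ker A_0$.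

Let $F$ be a face of $C=\{x:L(x)\ge0\}$. A nonempty convex set in a finite-dimensional space has a point that is interior relative to its affine hull. Let $x_0$ be such a point of $F$; the affine hull of $F$ is its linear span, since $0\in F$. Let $P$ be the projection onto $\ker L(x_0)$, and let $y\in E$ represent the functional $x\mapsto\operatorname{Tr}L(x)P$. By the two facts, $y\in C^\circ$, and for $x\in C$,
\[
\langle x,y\rangle=0\iff\ker L(x_0)\subset\ker L(x)\iff x_0-\varepsilon x\in C\text{ for some }\varepsilon>0 .
\]
If the last condition holds, then $x_0=(x_0-\varepsilon x)+\varepsilon x$ and the face property give $\varepsilon x\in F$, hence $x\in F$. If $x\in F$, then $x_0-\varepsilon x\in F\subset C$ for small $\varepsilon>0$, because $x_0$ is relatively interior. So $F=C\cap y^\perp$.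
\end{proof}

The cone of PPT states is spectrahedral, with $L(\varrho)=\varrho\oplus\varrho^\Gamma$. The partial transpose satisfies
\begin{equation}\label{eq:gamma-adjoint}
\operatorname{Tr}(X^\Gamma Y)=\operatorname{Tr}(XY^\Gamma),
\end{equation}
since $\operatorname{Tr}(A^{\mathrm T}A')=\operatorname{Tr}(AA'^{\mathrm T})$ gives this on elementary tensors. So the face with relatively interior point $\varrho_0$ is exposed by $P+Q^\Gamma$, where $P$ and $Q$ are the projections onto $\ker\varrho_0$ and $\ker\varrho_0^\Gamma$.

\begin{proof}[Proof of Theorem~\ref{thm:classification}, the case $m+n\le5$]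
For $(m,n)\in\{(2,2),(2,3),(3,2)\}$ the cone $S_1$ equals the cone of PPT states, by the results of St{\o}rmer \cite{Stormer} and Woronowicz \cite{Woronowicz}, in this form stated by M., P.\ and R.\ Horodecki \cite{Horodecki}. Proposition~\ref{prop:spectrahedral} shows that all its faces are exposed.
\end{proof}

The equality of the two cones is the only result from the literature that our proofs use without reproving it.

\section{A face parametrized by the Riemann sphere}\label{sec:hankel}

From here to the end of Section~\ref{sec:nine} we assume $m+n\ge6$ and use the notation \eqref{eq:uz}. The generators of $S_1$ depend on $m+n-2$ complex parameters, too many for a computation as in Example~\ref{ex:quartic}. We pass to the separable states supported on a subspace that contains only a one-parameter family of product vectors.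

For $k=0,\dots,4$ let $E_k=\sum e_i\otimes e_j$, the sum taken over $0\le i\le a$, $0\le j\le b$ with $i+j=k$, and let $V$ be the span of $E_0,\dots,E_4$. If a vector $\sum v_{ij}\,e_i\otimes e_j$ is viewed as the matrix $(v_{ij})$, then product vectors are the matrices of rank at most one, and $V$ consists of the Hankel matrices $v_{ij}=h_{i+j}$ in the upper left $(a+1)\times(b+1)$ corner, with zeros elsewhere. Multiplying out \eqref{eq:uz} gives
\begin{equation}\label{eq:uzE}
u_z=\sum_{k=0}^4z^kE_k\quad(z\in\mathbb{C}),\qquad u_\infty=e_a\otimes e_b=E_4 ,
\end{equation}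
so all $u_z$ lie in $V$. The next lemma describes the Hankel matrices of rank one; we state it for arbitrary sizes for use in Section~\ref{sec:further}.

\begin{lemma}\label{lem:hankel}
Let $a,b\ge1$ be integers, and let $x=(x_0,\dots,x_a)$ and $y=(y_0,\dots,y_b)$ be nonzero complex vectors such that $x_iy_j$ depends only on $i+j$. Then there is $z\in\mathbb{C}\cup\{\infty\}$ such that $x$ is a multiple of $\xi_a(z)$ and $y$ is a multiple of $\xi_b(z)$.
\end{lemma}

\begin{proof}
The hypothesis gives
\begin{equation}\label{eq:hankel}
x_iy_{j+1}=x_{i+1}y_j\qquad(0\le i<a,\ 0\le j<b).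
\end{equation}
Suppose first that $x_0\ne0\ne y_0$, and scale so that $x_0=y_0=1$. For $i=j=0$, \eqref{eq:hankel} gives $y_1=x_1$; call this number $z$. For $i=0$ it gives $y_{j+1}=zy_j$, and for $j=0$ it gives $x_{i+1}=zx_i$. So $x=\xi_a(z)$ and $y=\xi_b(z)$.

Suppose next that $x_0=0$, and let $i_0\ge1$ be minimal with $x_{i_0}\ne0$. For $i=i_0-1$, \eqref{eq:hankel} gives $x_{i_0}y_j=x_{i_0-1}y_{j+1}=0$ for $j<b$, so $y=y_be_b$ with $y_b\ne0$. For $j=b-1$ it gives $x_iy_b=x_{i+1}y_{b-1}=0$ for $i<a$, so $x=x_ae_a$. This is the case $z=\infty$. If $y_0=0$, exchange the roles of $x$ and $y$.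
\end{proof}

If $a=0$, the hypothesis is empty and $y$ is arbitrary, so the assumption $a,b\ge1$ is needed.

\begin{proposition}\label{prop:GV}
The cone $G_V=\operatorname{cone}\{\rho_z:z\in\mathbb{C}\cup\{\infty\}\}$ is a closed face of $S_1$, exposed by the projection $P$ onto $V^\perp$.
\end{proposition}

\begin{proof}
Since $P\ge0$, Lemma~\ref{lem:faces}(a) shows that $S_1\cap P^\perp$ is a closed face generated by the pure product states $|v\rangle\langle v|$ with $\langle v|P|v\rangle=0$, that is, with $v\in V$. Let $v=x\otimes y\in V$ be nonzero. If $x_i\ne0$ for some $i>a$, then $x_iy_j=0$ for all $j$ forces $y=0$; so $x_i=0$ for $i>a$, and in the same way $y_j=0$ for $j>b$. In the remaining range $x_iy_j=h_{i+j}$, and Lemma~\ref{lem:hankel} shows that $v$ is a multiple of some $u_z$. Conversely, every $u_z$ is a product vector in $V$.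
\end{proof}

Along the curve $\rho_z$, linear functionals are polynomials. Let $\mathcal{P}$ be the real vector space of functions
\[
p(z)=\sum_{k,l=0}^4w_{kl}\,\bar z^kz^l\quad(z\in\mathbb{C}),\qquad p(\infty):=w_{44},
\]
with $(w_{kl})$ a Hermitian $5\times5$ matrix. The matrix is determined by $p$, because a polynomial in $z$ and $\bar z$ is a polynomial in the real coordinates $\operatorname{Re}z$, $\operatorname{Im}z$ after an invertible linear substitution.

\begin{lemma}\label{lem:poly}
For $W\in H_{mn}$ the function $p_W(z)=\operatorname{Tr}\rho_zW$ on $\mathbb{C}\cup\{\infty\}$ belongs to $\mathcal{P}$, and every $p\in\mathcal{P}$ equals $p_W$ for some $W\in H_{mn}$.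
\end{lemma}

\begin{proof}
Put $w_{kl}=\langle E_k|W|E_l\rangle$, a Hermitian matrix. By \eqref{eq:uzE}, $p_W(z)=\langle u_z|W|u_z\rangle=\sum w_{kl}\bar z^kz^l$ for $z\in\mathbb{C}$, and $p_W(\infty)=\langle E_4|W|E_4\rangle=w_{44}$. Conversely, for each $k$ choose one basis vector $g_k=e_i\otimes e_j$ with $i\le a$, $j\le b$, $i+j=k$. Then $\langle g_k|E_l\rangle=\delta_{kl}$, so a given Hermitian matrix $(w_{kl})$ arises from $W=\sum_{k,l}w_{kl}|g_k\rangle\langle g_l|$.
\end{proof}

The pair $(a,b)$ has now disappeared; only the degree $a+b=4$ remains. What is left is a question about the space $\mathcal{P}$.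

\section{Threefold symmetry and the forced zero}\label{sec:symmetry}

We look for a finite set of nonzero points such that every nonnegative $p\in\mathcal{P}$ that vanishes on the set also vanishes at $0$. The difficulty is that $p$ has $25$ real coefficients and depends on two real variables. A rotation $z\mapsto\omega z$ removes most of them. It fixes $0$, preserves nonnegativity and multiplies $w_{kl}$ by $\omega^{l-k}$. If the set is invariant under the rotation, we may replace $p$ by its average
\begin{equation}\label{eq:average}
\tilde p(z)=\frac13\sum_{r=0}^2p(\omega^rz)=\sum_{k\equiv l\ (\mathrm{mod}\ 3)}w_{kl}\,\bar z^kz^l,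
\end{equation}
where the second equality holds because $\frac13\sum_r\omega^{r(l-k)}$ is $1$ for $k\equiv l\pmod3$ and $0$ otherwise. The pairs that survive are $(k,k)$, $(0,3)$, $(3,0)$, $(1,4)$ and $(4,1)$. On the real line,
\begin{equation}\label{eq:restricted}
\tilde p(s)=w_{00}+w_{11}s^2+2\operatorname{Re}w_{03}\,s^3+w_{22}s^4+2\operatorname{Re}w_{14}\,s^5+w_{33}s^6+w_{44}s^8 .
\end{equation}
This real polynomial has degree at most $8$, and it has no term in $s$ and no term in $s^7$. These two gaps replace the small space of polynomials of Example~\ref{ex:quartic}. The order three is the only useful one: for rotations of order $2$ or $4$ every surviving exponent $k+l$ is even, and for order at least $5$ only the powers of $|z|^2$ survive, whereas the polynomial found below has odd terms.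

The form of $q$ is dictated by \eqref{eq:restricted}. Take the rotations of the roots of a monic real cubic $q$ with distinct nonzero real roots. A nonnegative $\tilde p$ vanishing there is $q^2(A+Bs+Cs^2)$ on $\mathbb{R}$, and the two gaps impose two linear conditions on $A,B,C$. We want them to force $A=0$, yet to leave a nonzero solution, which will define a proper face containing our points. The natural solution is $s^2q^2$. It has no term in $s^7$ exactly when the roots of $q$ sum to zero, so $q=s^3-\beta s-c$ with $2\beta=s_1^2+s_2^2+s_3^2>0$. Rescaling $s$ gives $\beta=1$, and $s\mapsto-s$ changes the sign of $c$. The roots are nonzero when $c\ne0$, and real and distinct when the discriminant $4-27c^2$ is positive. This is the cubic of Section~\ref{sec:intro}.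

\begin{lemma}\label{lem:forced}
If $p\in\mathcal{P}$ is nonnegative on $\mathbb{C}$ and vanishes on $N$, then $p(0)=0$.
\end{lemma}

\begin{proof}
The average $\tilde p$ is nonnegative, $\tilde p(0)=p(0)$, and $\tilde p$ vanishes on $N$ because $\omega N=N$. The real polynomial \eqref{eq:restricted} is nonnegative on $\mathbb{R}$ and vanishes at $s_j$, so it has a minimum there and its derivative vanishes as well. Hence $(s-s_j)^2$ divides it for $j=1,2,3$. The roots are distinct and the degree is at most $8$, so
\[
\tilde p(s)=q(s)^2(A+Bs+Cs^2),\qquad q(s)^2=s^6-2s^4-2cs^3+s^2+2cs+c^2,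
\]
with real $A,B,C$. Since $q^2$ has no term in $s^5$, the coefficient of $s^7$ in the product is $B$, and so $B=0$. The coefficient of $s$ is $2cA+c^2B$, and so $A=0$ because $c\ne0$. Therefore $p(0)=\tilde p(0)=c^2A=0$.
\end{proof}

The bound $c<\frac{2}{3\sqrt3}$ enters through the three real roots. Nonnegativity gives double zeros only at real roots, and all three are needed to reduce the cofactor of $q^2$ to degree two.

\begin{remark}[Why degree four]\label{rem:degree}
Let $a+b=d$ be arbitrary. The exponents $1$ and $2d-1$ are still missing after averaging, since they require $|k-l|=1$. Now $q$ has degree $d-1$ and roots of sum zero, the top gap gives $B=0$, and the bottom gap gives $2q(0)q'(0)A=0$. For $d=3$ we have $q=s^2-\beta$ and $q'(0)=0$, so $A$ is not forced to vanish: $(|z|^2-\beta)^2$ is nonnegative, vanishes at the six points and equals $\beta^2$ at $0$. This agrees with Section~\ref{sec:low}, since $d=3$ is realized by $(a,b)=(1,2)$ in $\mathbb{C}^2\otimes\mathbb{C}^3$. The hypothesis $m+n\ge6$ is used only to make room for $a+b=4$ with $a,b\ge1$.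
\end{remark}

\section{The nine-point face}\label{sec:nine}

It remains to show that $F$ is a face and that $\rho_0\notin F$. Lemma~\ref{lem:forced} shows that no functional that is nonnegative on $G_V$ cuts out $F$, so we descend in two steps, $F\subset G\subset G_V$, as in Example~\ref{ex:quartic}.

The first step needs a nonnegative element of $\mathcal{P}$ that is invariant under the rotation and restricts to $s^2q(s)^2$ on $\mathbb{R}$. We try $|f|^2$, where $f$ restricts to $sq(s)=s^4-cs-s^2$ and $f(\omega z)=\omega^2f(z)$. The monomials $\bar zz^3$, $\bar z$ and $z^2$ have total degrees $4$, $1$, $2$, and each is multiplied by $\omega^2$ under the rotation. So we put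
\[
f(z)=\bar zz^3-c\bar z-z^2 .
\]

\begin{proposition}\label{prop:G}
The cone $G=\operatorname{cone}\{\rho_z:z\in N\cup\{0\}\}$ is a closed face of $G_V$, exposed in $G_V$ by any $Y\in H_{mn}$ with $p_Y=|f|^2$.
\end{proposition}

\begin{proof}
Multiplying $f$ by $\bar f=z\bar z^3-cz-\bar z^2$ gives
\[
|f(z)|^2=|z|^8-2|z|^6+|z|^4+c^2|z|^2-c\,(\bar zz^4+\bar z^4z)+c\,(z^3+\bar z^3).
\]
This is an element of $\mathcal{P}$ with value $w_{44}=1$ at $\infty$, so $Y$ exists by Lemma~\ref{lem:poly}. It is nonnegative on the generators of $G_V$ and positive at $\rho_\infty$. By Lemma~\ref{lem:faces}(a), $G_V\cap Y^\perp$ is a closed face of $G_V$ generated by the $\rho_z$ with $z\in\mathbb{C}$ and $f(z)=0$.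

We show that the zero set of $f$ is $N\cup\{0\}$; the point is that there are no zeros off the three lines of Figure~\ref{fig:N}. We have $f(0)=0$ and
\[
zf(z)=z^3(|z|^2-1)-c|z|^2 .
\]
Let $z\ne0$ and $f(z)=0$. Then $z^3(|z|^2-1)=c|z|^2>0$, so $|z|\ne1$ and $z^3$ is a nonzero real number. Let $s$ be its real cube root; then $z=s\omega^r$ for some $r$. For any point $z=s\omega^r$ with real $s\ne0$ we have $z^3=s^3$ and $|z|^2=s^2$, so $zf(z)=s^3(s^2-1)-cs^2=s^2q(s)$, which vanishes if and only if $s\in\{s_1,s_2,s_3\}$.
\end{proof}

The second step is easier. Since $G$ has only ten generators, we need an element of $\mathcal{P}$ that vanishes on $N$ and is positive at $0$, with no condition elsewhere. We again look for an invariant one. Its restriction to $\mathbb{R}$ is a multiple of $q$ without a term in $s$. The cubic $q$ itself has such a term, and among the products $(s+\beta)q(s)$, in which the coefficient of $s$ is $-c-\beta$, exactly one qualifies: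
\[
(s-c)\,q(s)=s^4-cs^3-s^2+c^2 .
\]
Replacing $s^4$, $s^3$, $s^2$ by the invariant functions $|z|^4$, $\operatorname{Re}z^3$, $|z|^2$ gives
\[
h(z)=|z|^4-\tfrac c2\,(z^3+\bar z^3)-|z|^2+c^2\in\mathcal{P}.
\]

\begin{proposition}\label{prop:F}
The cone $F$ is a face of $G$, exposed in $G$ by any $X\in H_{mn}$ with $p_X=h$, and $\rho_0\notin F$.
\end{proposition}

\begin{proof}
At $z=s\omega^r$ with $s$ real, $h(z)=(s-c)q(s)$. So $h=0$ on $N$, while $h(0)=c^2>0$. By Lemma~\ref{lem:faces}(a), $G\cap X^\perp$ is the face of $G$ generated by the $\rho_z$ with $z\in N$, which is $F$. Since $\operatorname{Tr}\rho_0X=c^2\ne0$, we have $\rho_0\notin F$.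
\end{proof}

The zeros of $h$ satisfy the value conditions but not the tangency conditions; by Lemma~\ref{lem:forced}, $h$ takes negative values on $\mathbb{C}$, and $X\notin S_1^\circ$.

\begin{proof}[Proof of Theorem~\ref{thm:face}]
By Propositions~\ref{prop:GV}, \ref{prop:G} and \ref{prop:F}, each cone in the chain $F\subset G\subset G_V\subset S_1$ is a face of the next, and $\rho_0\in S_1\setminus F$. By Lemma~\ref{lem:faces}(b), $F$ is a face of $S_1$. Let $W\in S_1^\circ$ vanish on $F$. Then $p_W\in\mathcal{P}$ is nonnegative on $\mathbb{C}$, because each $u_z$ is a product vector, and it vanishes on $N$. Lemma~\ref{lem:forced} gives $\operatorname{Tr}\rho_0W=p_W(0)=0$. Hence $S_1\cap W^\perp$ contains $\rho_0$ and differs from $F$, and $F$ is not exposed.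
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:classification}, concluded]
For $m,n\ge2$, each of the conditions $m+n\le5$ and $mn\le6$ singles out the pairs $(2,2)$, $(2,3)$, $(3,2)$, which were treated in Section~\ref{sec:low}. For all other pairs $m+n\ge6$, and Theorem~\ref{thm:face} gives a non-exposed face.
\end{proof}

\section{Geometry of the face and extensions}\label{sec:further}

\subsection*{The cones $F$ and $G$ are simplicial}

A cone is \emph{simplicial} if it is generated by linearly independent vectors. These vectors span its extreme rays, and omitting one of them gives a facet.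

\begin{proposition}\label{prop:simplicial}
Let $m+n\ge6$. The cone $G$ is simplicial with ten extreme rays, and $F$ is a facet of $G$, of dimension $9$.
\end{proposition}

\begin{proof}
We show that the ten states $\rho_z$, $z\in N\cup\{0\}$, are linearly independent. In a linear relation among them, pairing with $X$ from Proposition~\ref{prop:F} shows that the coefficient of $\rho_0$ is zero. So let $\sum_{j,r}\alpha_{jr}\,\rho_{s_j\omega^r}=0$. With $g_k$ as in the proof of Lemma~\ref{lem:poly} we have $\langle g_l|\rho_z|g_k\rangle=\bar z^kz^l$, which equals $s_j^{k+l}\omega^{r(l-k)}$ at $z=s_j\omega^r$. Put $\hat\alpha_j^{(t)}=\sum_r\alpha_{jr}\omega^{rt}$ for $t=0,1,2$. The relation becomes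
\[
\sum_{j=1}^3\hat\alpha_j^{(t)}s_j^{k+l}=0\qquad\text{whenever } 0\le k,l\le4 \text{ and } l-k\equiv t\pmod3 .
\]
For $t=0$ the pairs $(k,l)=(0,0),(1,1),(0,3)$ give the exponents $0,2,3$. For $t=1$ the pairs $(0,1),(2,0),(1,2)$ give the exponents $1,2,3$, and for $t=2$ the reversed pairs give the same exponents. On $\{s_1,s_2,s_3\}$ we have $s^3=s+c$ with $c\ne0$. So both $\{1,s^2,s^3\}$ and $\{s,s^2,s^3\}$ span the same space as $\{1,s,s^2\}$, which is the space of all functions on the three distinct points. Hence $\hat\alpha_j^{(t)}=0$ for all $j,t$, and $\alpha_{jr}=\frac13\sum_t\hat\alpha_j^{(t)}\omega^{-rt}=0$.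
\end{proof}

\subsection*{Exposedness is not transitive}

The matrix $Y$ of Proposition~\ref{prop:G} was required to be nonnegative only on $G_V$. For $(a,b)=(1,3)$ the function $f$ has degree one in $\bar z$ and degree three in $z$, which matches the vector $\overline{\xi_1(z)}\otimes\xi_3(z)$ produced by the partial transpose in \eqref{eq:gamma-product}. This gives a choice of $Y$ in $S_1^\circ$.

\begin{proposition}\label{prop:transitive}
Let $\max(m,n)\ge4$, and take $(a,b)=(1,3)$ if $n\ge4$ and $(a,b)=(3,1)$ otherwise. Then $G$ is an exposed face of $S_1$, and it is the smallest exposed face containing $F$. Thus $F$ is an exposed face of the exposed face $G$, yet $F$ is not exposed in $S_1$.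
\end{proposition}

\begin{proof}
The flip $x\otimes y\mapsto y\otimes x$ exchanges the two cases, so let $n\ge4$ and $(a,b)=(1,3)$. Put $\varphi=e_1\otimes e_3-c\,e_1\otimes e_0-e_0\otimes e_2$ and $Y=|\varphi\rangle\langle\varphi|^\Gamma$. By \eqref{eq:gamma-adjoint} and \eqref{eq:gamma-product},
\[
\langle x\otimes y|Y|x\otimes y\rangle=|\langle\varphi|\bar x\otimes y\rangle|^2\ge0,
\]
so $Y\in S_1^\circ$. For $x=\xi_1(z)=e_0+ze_1$ and $y=\xi_3(z)$ we get $\langle\varphi|\bar x\otimes y\rangle=\bar zz^3-c\bar z-z^2=f(z)$, so $p_Y=|f|^2$. Both $P$ and $Y$ lie in $S_1^\circ$, so $P+Y\in S_1^\circ$ vanishes at $\rho\in S_1$ exactly when both do. By Propositions~\ref{prop:GV} and \ref{prop:G} this means $\rho\in G_V\cap Y^\perp=G$. An exposed face containing $F$ contains $\rho_0$ by Theorem~\ref{thm:face}, and therefore contains $G$. The last sentence follows from Proposition~\ref{prop:F} and Theorem~\ref{thm:face}.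
\end{proof}

\begin{remark}
For $m=n=3$ transitivity fails as well, without deciding whether $G$ is exposed in $S_1$. If it is, then $F\subset G\subset S_1$ is a counterexample, and if it is not, then $G\subset G_V\subset S_1$ is one.
\end{remark}

\subsection*{Spectrahedral descriptions}

\begin{corollary}\label{cor:spectrahedral}
For $m+n\ge6$ the cone $S_1[M_m\otimes M_n]$ is not linearly isomorphic to a spectrahedral cone. For $m+n\le5$ it is a spectrahedral cone, namely the cone of PPT states.
\end{corollary}

\begin{proof}
A linear isomorphism carries faces to faces and nonnegative functionals to nonnegative functionals, so it preserves exposedness. The first statement follows from Proposition~\ref{prop:spectrahedral} and Theorem~\ref{thm:face}, and the second was recalled in Section~\ref{sec:low}.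
\end{proof}

\subsection*{Several tensor factors}

On $\mathbb{C}^{n_1}\otimes\cdots\otimes\mathbb{C}^{n_K}$, product vectors are the vectors $x^{(1)}\otimes\cdots\otimes x^{(K)}$, and the cone of \emph{fully separable states} is generated by the operators $|v\rangle\langle v|$ with $v$ a product vector.

\begin{proposition}\label{prop:multipartite}
Let $K\ge2$ and $n_1,\dots,n_K\ge2$ with $\sum_\mu(n_\mu-1)\ge4$. Then the cone of fully separable states on $\mathbb{C}^{n_1}\otimes\cdots\otimes\mathbb{C}^{n_K}$ has a non-exposed face.
\end{proposition}

\begin{proof}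
Choose integers $0\le a_\mu\le n_\mu-1$ with $\sum_\mu a_\mu=4$ and at least two of them nonzero: start from $a_1=a_2=1$ and $a_\mu=0$ for $\mu\ge3$, and raise entries within their bounds until the sum is $4$. Put $u_z=\bigotimes_\mu\xi_{a_\mu}(z)$ for $z\in\mathbb{C}\cup\{\infty\}$. Let $E_k$ be the sum of the vectors $e_{i_1}\otimes\cdots\otimes e_{i_K}$ with $i_\mu\le a_\mu$ and $i_1+\dots+i_K=k$, and let $V$ be the span of $E_0,\dots,E_4$. Each $E_k$ is nonzero, and $u_z=\sum_kz^kE_k$ and $u_\infty=E_4$ as in \eqref{eq:uzE}. So Lemma~\ref{lem:poly} holds with the same proof.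

We claim that every nonzero product vector $\bigotimes_\mu x^{(\mu)}$ in $V$ is a multiple of some $u_z$. Its coordinates are $\prod_\mu x^{(\mu)}_{i_\mu}=h_{i_1+\dots+i_K}$ when all $i_\mu\le a_\mu$, and zero otherwise. If $x^{(\mu)}_i\ne0$ for some $i>a_\mu$, then choosing a nonzero component in every other factor gives a nonzero coordinate where it must vanish. So $x^{(\mu)}_i=0$ for $i>a_\mu$; in particular a factor with $a_\mu=0$ is a multiple of $e_0=\xi_0(z)$, for every $z$. Let $\mu\ne\nu$ with $a_\mu,a_\nu\ge1$, and fix a nonzero component in each of the other factors. Then $x^{(\mu)}_ix^{(\nu)}_j$ depends only on $i+j$, and Lemma~\ref{lem:hankel} gives a common parameter $z$ for the two factors. This parameter is determined by $x^{(\mu)}$ alone: it is $x^{(\mu)}_1/x^{(\mu)}_0$ if $x^{(\mu)}_0\ne0$ and $\infty$ otherwise. Hence all factors with $a_\mu\ge1$ have the same parameter, and the claim follows.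

Therefore the projection onto $V^\perp$ exposes the face generated by the states $\rho_z=|u_z\rangle\langle u_z|$, as in Proposition~\ref{prop:GV}. Lemma~\ref{lem:forced} is a statement about $\mathcal{P}$ alone, Propositions~\ref{prop:G} and \ref{prop:F} use only Lemmas~\ref{lem:faces} and \ref{lem:poly}, and the proof of Theorem~\ref{thm:face} uses in addition only that the $u_z$ are product vectors. So $\operatorname{cone}\{\rho_z:z\in N\}$ is a non-exposed face.
\end{proof}

The case $K=1$ must be excluded, since the cone is then the cone of positive semidefinite matrices. The smallest instance with all $n_\mu=2$ is $K=4$ and $a_1=\dots=a_4=1$, where $u_z=(e_0+ze_1)^{\otimes4}$.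

\begin{thebibliography}{9}

\bibitem{Horodecki}
M., P.\ and R.\ Horodecki, Phys.\ Lett.\ A 223 (1996).

\bibitem{QIT}
\emph{Positive Maps in Quantum Information Theory},
\texttt{http://www.math.snu.ac.kr/\~{}kye/book/QIT\_230730.pdf}

\bibitem{RG}
Ramana and Goldman, J.\ Global Optim.\ 7 (1995).

\bibitem{Stormer}
St{\o}rmer, Acta Math.\ 110 (1963).

\bibitem{Woronowicz}
Woronowicz, Rep.\ Math.\ Phys.\ 10 (1976).

\end{thebibliography}
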